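\title{Maps with the same preperiodic points as a generic endomorphism of projective space}

\begin{abstract}
Let $f$ be an endomorphism of $\mathbb{P}^n_{\mathbb{C}}$ given by forms of degree $d\ge 2$. We prove that if $(n,d)\neq(1,2)$ and the conjugacy class of $f$ lies outside a countable union of proper closed subsets of the moduli space, then the only endomorphisms of degree at least $2$ with the same preperiodic points as $f$ are the iterates of $f$. For $(n,d)=(1,2)$ the iterates composed with the deck involution of $f$ are the only other such maps. A map sharing the preperiodic points of a generic $f$ spreads out to an algebraic family over the space of all maps of degree $d$. Equality of Green functions extends this family over the power map $[x_0^d:\dots:x_n^d]$, and a first-order deformation computation at the power map identifies the family.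
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a projective variety over a field $K$. A \emph{polarized algebraic dynamical system} over $K$ is a triple $(X,f,L)$, where $f:X\to X$ is a morphism over $K$ and $L$ is an ample line bundle on $X$ with $f^*L\cong L^{\otimes q}$ for some integer $q>1$. Powers of $f$ denote iterates. A point $x\in X(\overline{K})$ is \emph{preperiodic} if $f^a(x)=f^b(x)$ for some integers $a>b\ge 0$, and \emph{periodic} if one can take $b=0$. We write $\operatorname{Prep}(f)$ and $\operatorname{Per}(f)$ for the sets of these points. Let $\mathcal{H}(f)$ be the set of morphisms $g:X\to X$ such that $(X,g,L)$ is again a polarized system and $\operatorname{Prep}(g)=\operatorname{Prep}(f)$. The set $\mathcal{H}(f)$ measures how much of $f$ can be recovered from the bare set $\operatorname{Prep}(f)$ once the action of $f$ on it is forgotten.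

We take $X=\mathbb{P}^n$, $L=\mathcal{O}(1)$ and $K=\mathbb{C}$. A morphism $f:\mathbb{P}^n\to\mathbb{P}^n$ of \emph{degree} $d$ is given by $n+1$ forms of degree $d$ in $x_0,\dots,x_n$ without common zero; then $f^*\mathcal{O}(1)\cong\mathcal{O}(d)$, and degrees multiply under composition. For $d\ge2$ the set $\mathcal{H}(f)$ consists of the morphisms of degree at least $2$ with the same preperiodic points as $f$. There are three elementary ways to produce such morphisms.

\emph{Iterates.} A point has finite forward orbit under $f$ if and only if it has finite forward orbit under $f^j$. So $f^j\in\mathcal{H}(f)$ for all $j\ge1$.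

\emph{Commuting maps.} Let $g$ have degree at least $2$ and commute with $f$. Then $g$ maps the set $\{f^a=f^b\}$ into itself, and this set is finite (Lemma~\ref{lem:finite}), so $\operatorname{Prep}(f)\subset\operatorname{Prep}(g)$. Exchanging $f$ and $g$ gives $g\in\mathcal{H}(f)$.

\emph{Deck transformations.} Let $\tau\neq\mathrm{id}$ be an automorphism of $\mathbb{P}^n$ with $f\circ\tau=f$, and let $j\ge1$. Then $(\tau f^j)^m=\tau f^{jm}$ for $m\ge1$, so for $a>b\ge1$ the equation $(\tau f^j)^a(x)=(\tau f^j)^b(x)$ is equivalent to $f^{ja}(x)=f^{jb}(x)$. Hence $\tau f^j\in\mathcal{H}(f)$. This map is not an iterate of $f$: by its degree it could only be $f^j$, and $\tau f^j=f^j$ forces $\tau=\mathrm{id}$ because $f^j$ is surjective.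

The following known examples, which are not used below, have a large $\mathcal{H}(f)$. For the square map $f=[x_0^2:\dots:x_n^2]$,
\[
\mathcal{H}(f)=\{\sigma(\zeta_0x_0^r,\dots,\zeta_nx_n^r):\ r>1,\ \zeta_j\text{ roots of unity},\ \sigma\in S_{n+1}\},
\]
where $S_{n+1}$ permutes the coordinates; here the maps $\sigma(x_0^r,\dots,x_n^r)$ commute with $f$, and the sign changes of coordinates are deck transformations. For a Latt\`es map on $\mathbb{P}^1$ descended from an elliptic curve, $\mathcal{H}(f)$ consists of all Latt\`es maps of degree greater than $1$ descended from the same curve. For the Chebyshev polynomial $T_d$ with $d>1$, $\mathcal{H}(T_d)=\{\pm T_e:e\ge2\}$.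

Commuting with a map that is not an iterate and admitting a deck transformation look like special properties, so one guesses that only the iterates remain for a typical $f$. There is one exception. If $f$ has degree $2$ on $\mathbb{P}^1$, the extension $\mathbb{C}(x)/\mathbb{C}(f)$ is quadratic, hence Galois, and its nontrivial automorphism is an involution $\tau$ of $\mathbb{P}^1$ with $f\circ\tau=f$ whose orbits are the fibers of $f$. We call $\tau$ the \emph{deck involution} of $f$.

Let $M_{n,d}$ be the moduli space of morphisms $\mathbb{P}^n\to\mathbb{P}^n$ of degree $d$ up to conjugation by $PGL_{n+1}$, and call a property \emph{generic} if it holds outside a countable union of proper Zariski closed subsets of $M_{n,d}(\mathbb{C})$. The problem we solve comes from \cite{ICCM}: the conjecture is that for $n\ge1$, $d>1$ and $(n,d)\neq(1,2)$, one has $\mathcal{H}(f)=\{f,f^2,f^3,\dots\}$ for generic $f\in M_{n,d}(\mathbb{C})$. This makes sense for conjugacy classes because $\mathcal{H}(AfA^{-1})=A\,\mathcal{H}(f)A^{-1}$. The conjecture is true. Fix an embedding $\overline{\mathbb{Q}}\subset\mathbb{C}$.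

\begin{theorem}\label{thm:A}
Let $n\ge1$, $d\ge2$ and $(n,d)\neq(1,2)$. There is a countable family of proper Zariski closed subsets of $M_{n,d}$, defined over $\overline{\mathbb{Q}}$, such that $\mathcal{H}(f)=\{f,f^2,f^3,\dots\}$ for all $f\in M_{n,d}(\mathbb{C})$ outside their union.
\end{theorem}

We deduce this from a statement about maps rather than classes, which needs less than equality of preperiodic points and covers the case $(1,2)$. Let $R_d$ be the variety of morphisms $\mathbb{P}^n\to\mathbb{P}^n$ of degree $d$. Call $f\in R_d(\mathbb{C})$ \emph{very general} if it lies in no proper Zariski closed subset of $R_d$ defined over $\overline{\mathbb{Q}}$.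

\begin{theorem}\label{thm:B}
Let $n\ge1$ and $d\ge2$, let $f\in R_d(\mathbb{C})$ be very general, and let $g:\mathbb{P}^n\to\mathbb{P}^n$ be a morphism of degree $e\ge2$ with
\[
\text{\rm(i) }\operatorname{Per}(f)\subset\operatorname{Prep}(g),\qquad\text{\rm(ii) }g(\operatorname{Per}(f))\subset\operatorname{Prep}(f).
\]
If $(n,d)\neq(1,2)$, then $g=f^j$ for some $j\ge1$. If $(n,d)=(1,2)$, then $g\in\{f^j,\tau\circ f^j\}$ for some $j\ge1$, where $\tau$ is the deck involution of $f$.
\end{theorem}

Every $g\in\mathcal{H}(f)$ satisfies (i) and (ii), because $g$ maps $\operatorname{Prep}(g)=\operatorname{Prep}(f)$ into itself.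

The proof of Theorem~\ref{thm:B} replaces the single pair $(f,g)$ by a family. Since $f$ is very general and $g$ turns out to be algebraic over $f$, the pair is the generic point of a variety $V\subset R_d\times R_e$ of the same dimension as $R_d$, and (i) and (ii) hold for every pair in $V$ (Section~\ref{sec:spread}). Arithmetic equidistribution gives a relation between the Green functions along $V$ which prevents the second map from degenerating. So $V$ has a point $(f_0,g_0)$ over the power map $f_0=[x_0^d:\dots:x_n^d]$, and $g_0$ is a monomial map of the shape seen in the first example (Section~\ref{sec:green}). Near this point $V$ is the graph of a holomorphic map $\phi\mapsto\gamma(\phi)$, and relations between $f_0$ and $g_0$ propagate to relations between $\phi$ and $\gamma(\phi)$ (Section~\ref{sec:local}). Many monomial maps share the preperiodic points of $f_0$, but differentiating the propagated relations shows that only the iterates of $f_0$ survive to first order in all directions (Section~\ref{sec:first}). Section~\ref{sec:example} carries out this last step by hand on $\mathbb{P}^1$,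 and Section~\ref{sec:conseq} collects consequences.

\section{The first-order obstruction on the projective line}\label{sec:example}

Let $x$ be the affine coordinate on $\mathbb{P}^1$. A holomorphic family $h_t$ of maps of degree $e$ is a quotient $A_t/B_t$ of polynomials of degree at most $e$ whose coefficients are holomorphic in $t$. If $h_0$ is a monomial map $\zeta x^{\pm e}$, then $A_0$ and $B_0$ are monomials, and the logarithmic derivative
\[
\frac{d}{dt}\Big|_{t=0}\log h_t=\frac{\dot A}{A_0}-\frac{\dot B}{B_0}
\]
is a Laurent polynomial in $x$; a dot denotes the derivative at $t=0$. The two computations below use nothing else.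

\subsection*{Commuting maps do not deform}
The maps $\zeta x^{\epsilon e}$ with $\epsilon=\pm1$, $e\ge2$ and $\zeta=\pm1$ all commute with $x^3$. Deform $x^3$ to $f_t=x^3+tx^2$, and suppose that $h_0=\zeta x^{\epsilon e}$ deforms to a family $h_t$ with $f_t\circ h_t=h_t\circ f_t$. Let $\theta$ be the logarithmic derivative of $h_t$. Since $\log f_t(y)=3\log y+ty^{-1}+O(t^2)$, the logarithmic derivative of $f_t\circ h_t$ is $3\theta(x)+\zeta^{-1}x^{-\epsilon e}$, and that of $h_t\circ f_t$ is $\theta(x^3)+\epsilon e\,x^{-1}$. Therefore
\[
3\theta(x)-\theta(x^3)=\epsilon e\,x^{-1}-\zeta^{-1}x^{-\epsilon e}.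
\]
Let $a_s$ be the coefficient of $x^{-3^s}$ in $\theta$, for $s\ge0$. The coefficient of $x^{-1}$ gives $3a_0=\epsilon e$. For $s\ge1$ the coefficient of $x^{-3^s}$ gives $3a_s-a_{s-1}=0$, except that the right side is $-\zeta^{-1}$ when $\epsilon e=3^s$. If $\epsilon e$ is not a power of $3$, then $a_s=\epsilon e/3^{s+1}\neq0$ for all $s$, which is impossible for a Laurent polynomial. So $\epsilon=1$ and $e=3^j$. Then $a_{j-1}=1$, $3a_j=1-\zeta^{-1}$, and $a_s=3^{j-s}a_j$ for $s\ge j$; finiteness forces $a_j=0$, that is, $\zeta=1$. Thus $h_0$ is an iterate of $x^3$. In particular $x^2$, $x^{-3}$ and $-x^3$ commute with $x^3$, but none of them continues to commute with $f_t$, even to first order.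

\subsection*{Deck transformations do not deform, except in degree two}
The maps $g_0=\zeta x^3$ with $\zeta^3=1$ satisfy $f_0\circ g_0=f_0\circ f_0$ for $f_0=x^3$. Take now $f_t=x^3+tx$ and suppose that $g_0$ deforms to a family $g_t$ of degree $3$ with $f_t\circ g_t=f_t\circ f_t$. Let $\xi$ be the logarithmic derivative of $g_t$. From $\log f_t(y)=3\log y+ty^{-2}+O(t^2)$ we get
\[
3\xi+\zeta^{-2}x^{-6}=3x^{-2}+x^{-6}.
\]
Here $\xi=\dot A/(\zeta x^3)-\dot B$ contains no exponent below $-3$. Hence $\zeta^2=1$, and with $\zeta^3=1$ this gives $\zeta=1$.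

In degree $2$ the same computation yields nothing, as it must. Take $g_0=\zeta x^2$ with $\zeta^2=1$; now exponents down to $-2$ are allowed in $\xi$. For $f_t=x^2+t$ one finds $2\xi=2x^{-2}+(1-\zeta^{-2})x^{-4}$, which only repeats $\zeta^2=1$. For $f_t=x^2+tx$ one finds $2\xi=2x^{-1}+(1-\zeta^{-1})x^{-2}$, which is allowed for $\zeta=-1$. It is realized by $g_t=-f_t-t$, the composite of $f_t$ with its deck involution $x\mapsto-x-t$.

In the general proof these two computations become Propositions~\ref{prop:commute} and~\ref{prop:deck}. The rest of the work is to produce the holomorphic families and the relations that they satisfy.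

\section{Preliminaries}\label{sec:prelim}

\subsection*{Spaces of maps}
For $E\ge1$, the variety $R_E$ of morphisms $\mathbb{P}^n\to\mathbb{P}^n$ of degree $E$ is defined over $\mathbb{Q}$ and is an open subset of the projective space of $(n+1)$-tuples of forms of degree $E$; it is smooth and irreducible. A tuple representing a morphism is a \emph{lift} of it; lifts are denoted by capital letters and are unique up to a nonzero scalar. Composition $R_E\times R_{E'}\to R_{EE'}$ is a morphism of varieties. We put $D=\dim R_d$ and let $\pi:R_d\to M_{n,d}$ be the geometric quotient by conjugation by $PGL_{n+1}$ (Petsche--Szpiro--Tepper, Levy); its fibers on complex points are the conjugacy classes.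

\begin{lemma}\label{lem:finite}
Let $\phi\in R_E(\mathbb{C})$ with $E\ge2$. For $a>b\ge0$ the set $\{\phi^a=\phi^b\}\subset\mathbb{P}^n$ is finite. If $\phi$ is defined over an algebraically closed subfield $k\subset\mathbb{C}$, then $\operatorname{Prep}(\phi)\subset\mathbb{P}^n(k)$.
\end{lemma}

\begin{proof}
Let $m\ge1$. If the closed set $\{\phi^m=\mathrm{id}\}$ were infinite, it would contain a curve $C$. Restricting $(\phi^m)^*\mathcal{O}(1)\cong\mathcal{O}(E^m)$ to $C$, where $\phi^m$ is the identity, gives $\deg C=E^m\deg C$, which is false. The set $\{\phi^a=\phi^b\}$ is the preimage of the finite set $\{\phi^{a-b}=\mathrm{id}\}$ under the finite map $\phi^b$. A closed set defined over $k$ with finitely many complex points has all its points in $k$.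
\end{proof}

We also use one trivial fact about the relation $\phi^a(y)=\phi^b(y)$ with $a>b$:
\begin{equation}\label{eq:pairs}
\phi^a(y)=\phi^b(y)\ \Longrightarrow\ \phi^{\beta+c}(y)=\phi^{\beta}(y)\quad\text{whenever }\beta\ge b\text{ and }(a-b)\mid c.
\end{equation}
So finitely many pairs $(a,b)$ can always be replaced by one.

Several times we recover a map from its values at enough points. For vectors $u,v\in\mathbb{C}^{n+1}$ write $u\wedge v$ for the family of minors $u_iv_j-u_jv_i$; if $v\ne0$, then $u\wedge v=0$ means $u\in\mathbb{C}v$.

\begin{lemma}\label{lem:prop}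
Let $G$ be a lift of a morphism of degree $E$ and let $H$ be an $(n+1)$-tuple of forms of degree $E$ with $H_iG_j-H_jG_i=0$ for all $i,j$. Then $H=cG$ for a constant $c$.
\end{lemma}

\begin{proof}
Choose $i$ with $G_i\neq0$ and write $H_i/G_i=a/b$ in lowest terms, with $a$ and $b$ homogeneous. Then $bH_j=aG_j$ for all $j$, so $b$ divides every $G_j$. A nonconstant $b$ has a zero in $\mathbb{P}^n$, which would be a common zero of the $G_j$. So $b$ is constant, and $a$ is zero or has degree $0$.
\end{proof}

A finite set $S\subset\mathbb{P}^n(\mathbb{C})$ is an \emph{$E$-test set} if no nonzero form of degree $2E$ vanishes on it. Every Zariski dense set contains an $E$-test set: adding a point at which a surviving form does not vanish lowers the dimension of the space of forms vanishing on $S$. A small perturbation of the points of an $E$-test set is again an $E$-test set, since injectivity of the evaluation map is an open condition. In Lemma~\ref{lem:prop} it is enough to know that $H(x)\wedge G(x)=0$ for all $x$ in an $E$-test set.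

Dense sets of periodic points come from the following theorem.

\begin{theorem}[{\cite[Thm.~5.1]{Fak}; also \cite{BD}}]\label{thm:dense}
For $\phi\in R_d(\mathbb{C})$ with $d\ge2$, the set $\operatorname{Per}(\phi)$ is Zariski dense in $\mathbb{P}^n$.
\end{theorem}

\subsection*{Generic points}
Let $W$ be an irreducible variety over $\overline{\mathbb{Q}}$. A point $w\in W(\mathbb{C})$ is \emph{$\overline{\mathbb{Q}}$-generic} if it lies in no proper closed subset of $W$ defined over $\overline{\mathbb{Q}}$; equivalently, the field $\overline{\mathbb{Q}}(w)$ generated by its affine coordinates has transcendence degree $\dim W$. Thus a closed condition defined over $\overline{\mathbb{Q}}$ that holds at a $\overline{\mathbb{Q}}$-generic point holds on all of $W(\mathbb{C})$. Conversely, for a complex point $w$ of any variety over $\overline{\mathbb{Q}}$, the smallest closed subset defined over $\overline{\mathbb{Q}}$ that contains $w$ is irreducible, has dimension $\operatorname{trdeg}\overline{\mathbb{Q}}(w)$, and has $w$ as a $\overline{\mathbb{Q}}$-generic point. Very general maps are the $\overline{\mathbb{Q}}$-generic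 points of $R_d$. We use two facts about the classical topology of $W(\mathbb{C})$.
\begin{itemize}
\item[(F1)] $W$ stays irreducible over $\mathbb{C}$; $W(\mathbb{C})$ is an analytic space of pure dimension $\dim W$, and a proper Zariski closed subset of $W(\mathbb{C})$ has empty interior.
\item[(F2)] $W(\overline{\mathbb{Q}})$ is dense in $W(\mathbb{C})$.
\end{itemize}
Fact (F1) is standard. For (F2), choose a nonempty Zariski open subset $W'$ of the smooth locus with an \'etale map $W'\to\mathbb{A}^{\dim W}$, both over $\overline{\mathbb{Q}}$. By (F1), $W'(\mathbb{C})$ is dense. The \'etale map is a local homeomorphism on complex points, its fibers are finite so that preimages of $\overline{\mathbb{Q}}$-points are $\overline{\mathbb{Q}}$-points, and $\overline{\mathbb{Q}}$ is dense in $\mathbb{C}$.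

\subsection*{From maps to classes}
A map whose class is generic need not be very general; for instance, one of its coefficients may vanish. Conjugation repairs this.

\begin{lemma}\label{lem:classes}
There is a countable family of proper closed subsets of $M_{n,d}$, defined over $\overline{\mathbb{Q}}$, such that every class in $M_{n,d}(\mathbb{C})$ outside their union contains a very general map.
\end{lemma}

\begin{proof}
There are countably many proper closed subsets $Z\subset R_d$ defined over $\overline{\mathbb{Q}}$. For each of them, $\pi(R_d\setminus Z)$ is constructible and dense, so it contains a dense open set $U_Z\subset M_{n,d}$ defined over $\overline{\mathbb{Q}}$. Take the complements of the $U_Z$ as the family. If the class of $f$ lies in every $U_Z$, then for each $Z$ some conjugate of $f$ lies outside $Z$, so $\{A\in PGL_{n+1}(\mathbb{C}):AfA^{-1}\in Z\}$ is a proper closed subset of $PGL_{n+1}(\mathbb{C})$. An irreducible variety over the uncountable field $\mathbb{C}$ is not a countable union of proper closed subsets. So some $AfA^{-1}$ lies in no $Z$.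
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Take the family of Lemma~\ref{lem:classes}. A class outside its union contains a very general $f$. Every $g\in\mathcal{H}(f)$ satisfies (i) and (ii), so it is an iterate of $f$ by Theorem~\ref{thm:B}, and every iterate lies in $\mathcal{H}(f)$. The conclusion is invariant under conjugation.
\end{proof}

From here to the end of Section~\ref{sec:end}, $f$, $g$ and $e$ are as in Theorem~\ref{thm:B}. The letters $\phi$ and $\psi$ denote variable maps of degrees $d$ and $e$.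

\section{Spreading out the pair}\label{sec:spread}

We want to vary $f$ and carry $g$ along. If $g$ had coefficients transcendental over those of $f$, the resulting family would have positive-dimensional fibers over $R_d$ and could not be a graph. Hypothesis (ii) excludes this.

\begin{lemma}\label{lem:alg}
Let $K=\overline{\mathbb{Q}}(f)$ and let $\overline{K}\subset\mathbb{C}$ be its algebraic closure. Then $g$ is defined over $\overline{K}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:finite}, $\operatorname{Prep}(f)\subset\mathbb{P}^n(\overline{K})$. For $x\in\operatorname{Per}(f)$, hypothesis (ii) gives $y_x:=g(x)\in\mathbb{P}^n(\overline{K})$. Choose coordinates in $\overline{K}$ for $x$ and $y_x$, and consider the equations $H(x)\wedge y_x=0$, $x\in\operatorname{Per}(f)$, in an unknown $(n+1)$-tuple $H$ of forms of degree $e$. They are linear with coefficients in $\overline{K}$, and a lift $G$ of $g$ is a solution. If $H$ is any complex solution, then $H(x)\wedge G(x)=0$ on $\operatorname{Per}(f)$, which is Zariski dense by Theorem~\ref{thm:dense}, so $H\in\mathbb{C}G$ by Lemma~\ref{lem:prop}.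 The complex solution space is therefore a line, and it is spanned by a solution with coefficients in $\overline{K}$.
\end{proof}

Let $V\subset R_d\times R_e$ be the smallest closed subset defined over $\overline{\mathbb{Q}}$ that contains $(f,g)$, and let $p:V\to R_d$ be the projection. Then $V$ is irreducible and $(f,g)$ is $\overline{\mathbb{Q}}$-generic in $V$. Because $f$ is very general, $p$ is dominant and $\operatorname{trdeg}K=D$; with Lemma~\ref{lem:alg} this gives $\dim V=D$.

Next we transfer (i) and (ii) to all pairs in $V$. These hypotheses are not closed conditions on the pair, but they become closed conditions once a periodic point is marked. The point to check is that every periodic point of every $\phi$ is a specialization of a periodic point of $f$, and this is a dimension count.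

\begin{proposition}\label{prop:spread}
For each $m\ge1$ there are integers $a_m>b_m\ge0$ such that for all $(\phi,\psi)\in V(\mathbb{C})$ and all $x$ with $\phi^m(x)=x$,
\[
x\in\operatorname{Prep}(\psi)\qquad\text{and}\qquad\phi^{a_m}(\psi(x))=\phi^{b_m}(\psi(x)).
\]
\end{proposition}

\begin{proof}
Let $Q_m=\{(\phi,\psi,x)\in V\times\mathbb{P}^n:\phi^m(x)=x\}$, a closed subset defined over $\overline{\mathbb{Q}}$. It is proper over $V$ with finite fibers (Lemma~\ref{lem:finite}), hence finite over $V$. It is the preimage of the diagonal of $\mathbb{P}^n\times\mathbb{P}^n$ under $(\phi,\psi,x)\mapsto(\phi^m(x),x)$. The diagonal is locally defined by $n$ equations and $V\times\mathbb{P}^n$ is irreducible of dimension $D+n$, so every irreducible component $Y$ of $Q_m$ has dimension at least $D$ by Krull's height theorem. As $Y\to V$ is finite, $\dim Y=D$, and its image is a closed subset of dimension $D$ of $V$, hence all of $V$.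

Choose a point $(f,g,x_Y)\in Y(\mathbb{C})$ over $(f,g)$. It is $\overline{\mathbb{Q}}$-generic in $Y$: a proper closed subset of $Y$ defined over $\overline{\mathbb{Q}}$ has closed image of dimension less than $D$ in $V$, and this image cannot contain $(f,g)$. Since $x_Y\in\operatorname{Per}(f)$, hypotheses (i) and (ii) give $a'>b'$ and $a>b$ with $g^{a'}(x_Y)=g^{b'}(x_Y)$ and $f^a(g(x_Y))=f^b(g(x_Y))$. The conditions $\psi^{a'}(x)=\psi^{b'}(x)$ and $\phi^a(\psi(x))=\phi^b(\psi(x))$ are closed and defined over $\overline{\mathbb{Q}}$, so they hold on $Y(\mathbb{C})$. There are finitely many components $Y$, and \eqref{eq:pairs} provides a common pair $(a_m,b_m)$.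
\end{proof}

\section{Green functions and the point over the power map}\label{sec:green}

Let $f_0=[x_0^d:\dots:x_n^d]$, with lift $F_0=(x_0^d,\dots,x_n^d)$. The image of $p$ is dense in $R_d$, but it might miss $f_0$: as $\phi$ tends to $f_0$, the forms defining $\psi$ might acquire a common zero. We exclude this with a uniform lower bound for $\|\Psi(z)\|$, which comes from comparing the Green functions of $\phi$ and $\psi$.

\subsection*{Green functions}
Let $\|\cdot\|$ be the Euclidean norm on $\mathbb{C}^{n+1}$. For a lift $\Phi$ of a morphism of degree $E\ge2$ put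
\[
\mathcal{G}_\Phi(z)=\lim_{k\to\infty}E^{-k}\log\|\Phi^k(z)\|,\qquad z\in\mathbb{C}^{n+1}\setminus\{0\}.
\]
Let $C(\Phi)=\sup_{\|z\|=1}\big|\log\|\Phi(z)\|\big|$. By homogeneity, $\big|\log\|\Phi(w)\|-E\log\|w\|\big|\le C(\Phi)$ for $w\neq0$, so consecutive terms of the sequence differ by at most $E^{-k-1}C(\Phi)$. Hence the convergence is uniform and
\begin{equation}\label{eq:greenbound}
\big|\mathcal{G}_\Phi-\log\|\cdot\|\big|\le C(\Phi)/(E-1).
\end{equation}
Since $C(\Phi)$ is locally bounded in $\Phi$, the convergence is locally uniform in $(\Phi,z)$ and $\mathcal{G}_\Phi(z)$ is continuous in $(\Phi,z)$. From the definition and from $(c\Phi)^k=c^{1+E+\dots+E^{k-1}}\Phi^k$ we get, for $c\in\mathbb{C}^*$,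
\begin{equation}\label{eq:greenrules}
\mathcal{G}_\Phi\circ\Phi=E\,\mathcal{G}_\Phi,\qquad\mathcal{G}_\Phi(cz)=\mathcal{G}_\Phi(z)+\log|c|,\qquad\mathcal{G}_{c\Phi}=\mathcal{G}_\Phi+\frac{\log|c|}{E-1}.
\end{equation}

The form $dd^c\log\|\cdot\|$ descends to a K\"ahler form $\omega$ on $\mathbb{P}^n$, a positive multiple of the Fubini--Study form; the normalization of $d^c$ plays no role. A continuous function $u$ on $\mathbb{P}^n$ is \emph{$\omega$-psh} if $\omega+dd^cu\ge0$ as a current, that is, if $\log\|z\|+u([z])$ is plurisubharmonic on $\mathbb{C}^{n+1}\setminus\{0\}$. A bounded $\omega$-psh function has a Monge--Amp\`ere measure $(\omega+dd^cu)^n$ of total mass $\int\omega^n$; it is the usual wedge power when $u$ is smooth, and it depends continuously on $u$ under uniform convergence. The function $\mathcal{G}_\Phi$ is a uniform limit of plurisubharmonic functions, so $u_\Phi=\mathcal{G}_\Phi-\log\|\cdot\|$ is a continuous $\omega$-psh function on $\mathbb{P}^n$. The probability measure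
\[
\mu_\phi=(\omega+dd^cu_\Phi)^n\Big/\int\omega^n
\]
does not depend on the lift $\Phi$ of $\phi$, by the last rule in \eqref{eq:greenrules}. It determines $u_\Phi$ up to a constant.

\begin{theorem}[\cite{Blo}]\label{thm:unique}
Let $(X,\omega)$ be a compact K\"ahler manifold of dimension $n$. If $u,u'$ are bounded $\omega$-psh functions with $(\omega+dd^cu)^n=(\omega+dd^cu')^n$, then $u-u'$ is constant.
\end{theorem}

\subsection*{Equidistribution}
A sequence of algebraic points of a variety over a number field is \emph{generic} if every proper closed subvariety contains only finitely many of its terms.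

\begin{theorem}[{\cite[Thm.~3.1]{Yuan}}]\label{thm:equi}
Let $\overline{L}$ be an ample line bundle $L$ with a semipositive adelic metric on a projective variety $X$ over a number field. The Galois orbits of a generic sequence $x_i$ of algebraic points with $h_{\overline{L}}(x_i)\to h_{\overline{L}}(X)$ equidistribute at every place $v$ to the normalized measure $c_1(\overline{L})_v^{\dim X}/\deg_LX$.
\end{theorem}

For the canonical metric of a polarized system, the metric is semipositive, $h_{\overline{L}}(X)=0$, and preperiodic points have height $0$ \cite{Zhang}. Let $\phi$ have degree $E\ge2$ and a lift $\Phi$ defined over a number field $k\subset\overline{\mathbb{Q}}\subset\mathbb{C}$. At the archimedean place given by this inclusion, the canonical metric on $\mathcal{O}(1)$ assigns to a linear form $\ell$ the norm $|\ell(z)|\exp(-\mathcal{G}_\Phi(z))$ at $[z]$. It is the uniform limit of the smooth metrics $|\ell(z)|\,\|\Phi^k(z)\|^{-1/E^k}$, whose curvature forms are, up to one normalizing constant, $\omega+dd^c\big(E^{-k}\log\|\Phi^k\|-\log\|\cdot\|\big)$. So the limit measure of Theorem~\ref{thm:equi}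 at this place is $\mu_\phi$. We obtain:
\begin{itemize}
\item[(E)] if $x_i$ is a generic sequence in $\operatorname{Prep}(\phi)$, the uniform probability measures on the orbits $\operatorname{Gal}(\overline{\mathbb{Q}}/k)\cdot x_i\subset\mathbb{P}^n(\mathbb{C})$ converge weakly to $\mu_\phi$.
\end{itemize}

Statement (E) needs maps defined over a number field, which $f$ and $g$ are not. The family $V$ supplies such pairs, and they are dense. The next proposition is the only place where hypothesis (i) is used.

\begin{proposition}\label{prop:green}
For every $(\phi,\psi)\in V(\mathbb{C})$ and every lift $\Phi$ of $\phi$ there is a lift $\Psi$ of $\psi$ with $\mathcal{G}_\Phi\circ\Psi=e\,\mathcal{G}_\Phi$.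
\end{proposition}

\begin{proof}
Let first $(\phi,\psi)\in V(\overline{\mathbb{Q}})$, defined over a number field $k$. Enumerate the proper closed subvarieties of $\mathbb{P}^n$ over $\overline{\mathbb{Q}}$ as $Z_1,Z_2,\dots$. By Theorem~\ref{thm:dense} choose $x_i\in\operatorname{Per}(\phi)\setminus(Z_1\cup\dots\cup Z_i)$. The points $x_i$ are algebraic by Lemma~\ref{lem:finite} and form a generic sequence. By Proposition~\ref{prop:spread} they lie in $\operatorname{Prep}(\phi)\cap\operatorname{Prep}(\psi)$. Applying (E) to $\phi$ and, since $e\ge2$, to $\psi$, with the same Galois orbits, gives $\mu_\phi=\mu_\psi$. By Theorem~\ref{thm:unique}, $\mathcal{G}_\Psi-\mathcal{G}_\Phi$ is constant for any lift $\Psi$, and by \eqref{eq:greenrules} we can rescale $\Psi$ so that $\mathcal{G}_\Psi=\mathcal{G}_\Phi$. Then $\mathcal{G}_\Phi\circ\Psi=\mathcal{G}_\Psi\circ\Psi=e\,\mathcal{G}_\Phi$.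

For a general pair consider the condition that $z\mapsto\mathcal{G}_\Phi(\Psi(z))-e\,\mathcal{G}_\Phi(z)$ is constant. By \eqref{eq:greenrules}, rescaling $\Phi$ changes this function by a constant and replacing $\Psi$ by $c\Psi$ adds $\log|c|$. So the condition does not depend on the lifts, and it is equivalent to the assertion. It is closed in $(\phi,\psi)$ for the classical topology, because lifts can be chosen continuously near any pair and $\mathcal{G}_\Phi(z)$ is jointly continuous. It holds on $V(\overline{\mathbb{Q}})$, hence on $V(\mathbb{C})$ by (F2).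
\end{proof}

\subsection*{The point over the power map}

\begin{proposition}\label{prop:v0}
There is a point $v_0=(f_0,g_0)\in V(\mathbb{C})$ such that $g_0$ has a lift
\[
G_0=\big(\zeta_0x_{\sigma(0)}^e,\dots,\zeta_nx_{\sigma(n)}^e\big),
\]
where $\sigma$ is a permutation of $\{0,\dots,n\}$, the $\zeta_j$ are roots of unity and $\zeta_0=1$.
\end{proposition}

\begin{proof}
\emph{Existence of $v_0$.} The constructible dense set $p(V(\mathbb{C}))$ contains a nonempty Zariski open set, so it is dense in $R_d(\mathbb{C})$ by (F1). Choose $(\phi_i,\psi_i)\in V(\mathbb{C})$ with $\phi_i\to f_0$, lifts $\Phi_i\to F_0$, and lifts $\Psi_i$ as in Proposition~\ref{prop:green}. By \eqref{eq:greenbound} there is $C$ with $\big|\mathcal{G}_{\Phi_i}-\log\|\cdot\|\big|\le C$ for all $i$. Applying this at $\Psi_i(z)$ and at $z$ gives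
\[
\big|\log\|\Psi_i(z)\|-e\log\|z\|\big|\le(1+e)C\qquad\text{for all }i\text{ and }z\ne0.
\]
The upper bound on the unit sphere bounds the coefficients of $\Psi_i$, so a subsequence converges to a tuple $G_0$. The lower bound passes to the limit, so the components of $G_0$ have no common zero and $G_0$ defines $g_0\in R_e(\mathbb{C})$. As $V$ is closed in $R_d\times R_e$, $(f_0,g_0)\in V(\mathbb{C})$. By joint continuity, $\mathcal{G}_{F_0}\circ G_0=e\,\mathcal{G}_{F_0}$. Since $\mathcal{G}_{F_0}(z)=\log\max_i|z_i|$, this reads
\begin{equation}\label{eq:max}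
\max_j|G_{0,j}(z)|=\max_i|z_i|^e\qquad\text{for all }z.
\end{equation}

\emph{Every component has modulus $1$ on the torus.} Let $T=\{|z_0|=\dots=|z_n|=1\}$. At a point of $T$ the function $\max_i|z_i|^e$ has a corner where $n+1$ smooth pieces meet, so the left side of \eqref{eq:max} needs all of its $n+1$ pieces there. To make this precise, fix $z^*\in T$ and let $J=\{j:|G_{0,j}(z^*)|=1\}$. By \eqref{eq:max}, $|G_{0,j}(z^*)|<1$ for $j\notin J$. For $w\in\mathbb{R}^{n+1}$ put $z(w)=(\exp(w_i)z_i^*)_i$. For small $w$ the right side of \eqref{eq:max} at $z(w)$ is close to $1$, so the maximum on the left is attained in $J$: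
\[
e\max_iw_i=\max_{j\in J}v_j(w),\qquad v_j(w)=\log|G_{0,j}(z(w))|.
\]
For $j\in J$ the function $v_j$ is smooth near $0$ with $v_j(0)=0$; let $\ell_j$ be its differential at $0$. Replace $w$ by $\epsilon w$, divide by $\epsilon$ and let $\epsilon\to0^+$. We get $e\max_iw_i=\max_{j\in J}\ell_j(w)$ for all $w\in\mathbb{R}^{n+1}$. Fix $i$. The open cone on which $w_i$ is the strict maximum is covered by the linear subspaces $\{\ell_j(w)=ew_i\}$, $j\in J$. Finitely many proper subspaces do not cover an open set, so $\ell_j=ew_i$ identically for some $j\in J$. Different $i$ require different $j$, so $|J|=n+1$. Thus $|G_{0,j}|=1$ on $T$ for every $j$.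

\emph{The components are monomials.} Let $\overline{G_{0,j}}$ be the form with conjugate coefficients. On $T$ we have $\bar z_i=1/z_i$, so $G_{0,j}(z)\,\overline{G_{0,j}}(1/z_0,\dots,1/z_n)=1$ on $T$. A Laurent polynomial vanishing on $T$ is zero, so $G_{0,j}$ is a unit in the ring of Laurent polynomials, that is, a nonzero constant $\zeta_j$ times a monomial. For each $q$, some $G_{0,j}$ does not vanish at the $q$-th coordinate point, and then $G_{0,j}=\zeta_jx_q^e$. The map $q\mapsto j$ is injective, hence bijective; let $\sigma$ be its inverse.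

\emph{Roots of unity.} Scale $G_0$ so that $\zeta_0=1$. The point $x=[1:\dots:1]$ is fixed by $f_0$, and $g_0(x)=[1:\zeta_1:\dots:\zeta_n]$. Proposition~\ref{prop:spread} at $v_0$ with $m=1$ gives $\zeta_i^{d^{a_1}}=\zeta_i^{d^{b_1}}$ with $a_1>b_1$, so $\zeta_i$ is a root of unity.
\end{proof}

\section{The family near the power map}\label{sec:local}

So far $V$ could be singular or ramified over $R_d$ at $v_0$, and then it could not be differentiated along a given curve through $f_0$. We show that $V$ is a graph near $v_0$. The idea is that $\psi$ must send periodic points of $\phi$ to preperiodic points of $\phi$, that the relevant points move holomorphically with $\phi$, and that finitely many values determine $\psi$. Throughout, \emph{germ} means germ at $f_0$ of a map defined near $f_0$ in $R_d(\mathbb{C})$, for the classical topology.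

\subsection*{Continuation of torsion points}
Let $\mathcal{T}\subset\mathbb{P}^n(\mathbb{C})$ be the set of points whose coordinates can be taken to be roots of unity. Both $f_0$ and $g_0$ map $\mathcal{T}$ into itself. Points of $\mathcal{T}$ are preperiodic for $f_0$, because $f_0$ preserves the finite set of points with coordinates in the group $\mu_M$ of $M$-th roots of unity. Let $\mathcal{T}_{\mathrm{per}}=\mathcal{T}\cap\operatorname{Per}(f_0)$; it is mapped into itself by $f_0$. If $\gcd(M,d)=1$, then $d^m\equiv1\pmod M$ for some $m\ge1$, so points with coordinates in $\mu_M$ lie in $\mathcal{T}_{\mathrm{per}}$. A nonzero form of degree less than $M$ does not vanish on $\mu_M^{n+1}$, so $\mathcal{T}_{\mathrm{per}}$ is Zariski dense.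

\begin{lemma}\label{lem:cont}
For each $y\in\mathcal{T}$ there is a holomorphic germ $\phi\mapsto\iota_\phi(y)\in\mathbb{P}^n$ with $\iota_{f_0}(y)=y$ and the following properties.
\begin{itemize}
\item[(a)] For any $a>b\ge0$ with $f_0^a(y)=f_0^b(y)$ there are neighborhoods $U$ of $f_0$ and $U'$ of $y$ such that, for $\phi\in U$, the point $\iota_\phi(y)$ is the only solution $y'\in U'$ of $\phi^a(y')=\phi^b(y')$.
\item[(b)] As germs, $\phi(\iota_\phi(y))=\iota_\phi(f_0(y))$. If $f_0^m(y)=y$, then $\phi^m(\iota_\phi(y))=\iota_\phi(y)$.
\end{itemize}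
\end{lemma}

\begin{proof}
Let $a>b$ with $w:=f_0^a(y)=f_0^b(y)$. The points $y$ and $w$ lie in the chart $x_0=1$, where $f_0^a$ raises each coordinate to the power $d^a$. The derivative in $y'$ of $\phi^a(y')-\phi^b(y')$ at $(f_0,y)$ is diagonal with entries $d^ay_i^{d^a-1}-d^by_i^{d^b-1}=(d^a-d^b)w_i/y_i\neq0$. The implicit function theorem gives a holomorphic germ $\iota^{a,b}$ with the uniqueness property in (a). In particular, any continuous germ with value $y$ at $f_0$ that solves the equation for $(a,b)$ equals $\iota^{a,b}$. Given two pairs $(a,b)$ and $(a',b')$, put $\beta=\max(b,b')$ and $c=(a-b)(a'-b')$. By \eqref{eq:pairs}, both germs solve the equation for $(\beta+c,\beta)$, so both equal $\iota^{\beta+c,\beta}$. This proves (a). The germ $\phi(\iota_\phi(y))$ is continuous, has value $f_0(y)$ at $f_0$ and solves the equation for $(a,b)$, so it is $\iota_\phi(f_0(y))$. The last assertion is (a) for the pair $(m,0)$.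
\end{proof}

The neighborhoods depend on $y$, so $\iota_\phi$ is not a map on all of $\mathcal{T}$ for a fixed $\phi$; we only ever use finitely many points at a time. We restrict to $\mathcal{T}$ because at a preperiodic point with a coordinate $y_i=0$ in the chart, the corresponding diagonal entry of the derivative vanishes when $b\ge1$.

\subsection*{Compatible germs}
Call a holomorphic germ $A:(R_d,f_0)\to R_E$ \emph{compatible} if $A(f_0)$ maps $\mathcal{T}$ into $\mathcal{T}$ and, for each $x\in\mathcal{T}_{\mathrm{per}}$,
\[
A(\phi)\big(\iota_\phi(x)\big)=\iota_\phi\big(A(f_0)(x)\big)\qquad\text{as germs.}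
\]

\begin{lemma}\label{lem:rigid}
\begin{itemize}
\item[(a)] The germ $\phi\mapsto\phi$ is compatible. If $A$ is compatible, so are $\phi\mapsto\phi\circ A(\phi)$ and $\phi\mapsto A(\phi)\circ\phi$. In particular $\phi\mapsto\phi^j$ is compatible for $j\ge1$.
\item[(b)] Two compatible germs $A,B:(R_d,f_0)\to R_E$ with $A(f_0)=B(f_0)$ are equal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim is Lemma~\ref{lem:cont}(b). Let $a_0=A(f_0)$ and $x\in\mathcal{T}_{\mathrm{per}}$. Lemma~\ref{lem:cont}(b) at the point $a_0(x)\in\mathcal{T}$ gives $\phi(A(\phi)(\iota_\phi(x)))=\phi(\iota_\phi(a_0(x)))=\iota_\phi(f_0a_0(x))$. Since $f_0(x)\in\mathcal{T}_{\mathrm{per}}$, we also have $A(\phi)(\phi(\iota_\phi(x)))=A(\phi)(\iota_\phi(f_0(x)))=\iota_\phi(a_0f_0(x))$.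

(b) Choose an $E$-test set $S\subset\mathcal{T}_{\mathrm{per}}$. For $\phi$ near $f_0$, the set $\{\iota_\phi(x):x\in S\}$ is an $E$-test set, and $A(\phi)$ and $B(\phi)$ agree on it, both sending $\iota_\phi(x)$ to $\iota_\phi(A(f_0)(x))$. By Lemma~\ref{lem:prop}, $A(\phi)=B(\phi)$.
\end{proof}

\begin{proposition}\label{prop:graph}
Near $v_0$, $V(\mathbb{C})$ is the graph of a compatible germ $\gamma:(R_d,f_0)\to R_e$ with $\gamma(f_0)=g_0$.
\end{proposition}

\begin{proof}
\emph{Values at continued points.} Let $x\in\mathcal{T}_{\mathrm{per}}$ with $f_0^m(x)=x$. We claim that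
\begin{equation}\label{eq:values}
\psi(\iota_\phi(x))=\iota_\phi(g_0(x))
\end{equation}
for $(\phi,\psi)\in V(\mathbb{C})$ in a neighborhood of $v_0$ depending on $x$. Since $\phi^m$ fixes $\iota_\phi(x)$, Proposition~\ref{prop:spread} shows that $y'=\psi(\iota_\phi(x))$ solves $\phi^{a_m}(y')=\phi^{b_m}(y')$. At $v_0$ this says that $g_0(x)\in\mathcal{T}$ solves the equation for $f_0$. As $(\phi,\psi)\to v_0$, the point $y'$ tends to $g_0(x)$, and Lemma~\ref{lem:cont}(a) for the point $g_0(x)$ and the pair $(a_m,b_m)$ gives \eqref{eq:values}. It matters here that $(a_m,b_m)$ does not depend on $(\phi,\psi)$.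

\emph{Construction of $\gamma$.} Choose an $e$-test set $S\subset\mathcal{T}_{\mathrm{per}}$ and holomorphic lifts to $\mathbb{C}^{n+1}\setminus\{0\}$ of the germs $\iota_\phi(x)$ and $\iota_\phi(g_0(x))$, $x\in S$. Let $N$ be the dimension of the space of $(n+1)$-tuples $H$ of forms of degree $e$, and consider the linear equations
\[
H(\iota_\phi(x))\wedge\iota_\phi(g_0(x))=0,\qquad x\in S,
\]
whose coefficients are holomorphic in $\phi$. At $\phi=f_0$ they say that $H(x)\wedge G_0(x)=0$ on $S$, so the solutions are the multiples of $G_0$ by Lemma~\ref{lem:prop}, and the system has rank $N-1$. Select $N-1$ of the equations that are independent at $f_0$. They stay independent near $f_0$, and by Cramer's rule their solution line is spanned by a tuple $H(\phi)$ that is holomorphic in $\phi$ with $H(f_0)=G_0$. Since $R_e$ is open, $H(\phi)$ defines $\gamma(\phi)\in R_e(\mathbb{C})$ for $\phi$ near $f_0$.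

\emph{$V$ is the graph.} By \eqref{eq:values} for the finitely many $x\in S$, if $(\phi,\psi)\in V(\mathbb{C})$ is near $v_0$ then a lift of $\psi$ solves the selected equations, so $\psi=\gamma(\phi)$. Thus, near $v_0$, $V(\mathbb{C})$ is an analytic subset of the graph of $\gamma$, a connected manifold of dimension $D$. A proper analytic subset of such a manifold has dimension less than $D$, while $V(\mathbb{C})$ has dimension $D$ at $v_0$ by (F1). So $V(\mathbb{C})$ and the graph coincide near $v_0$. Finally, $(\phi,\gamma(\phi))\in V(\mathbb{C})$ tends to $v_0$ as $\phi\to f_0$, and \eqref{eq:values} says that $\gamma$ is compatible.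
\end{proof}

\subsection*{A commuting germ}
By Lemma~\ref{lem:rigid}(b), if $g_0=f_0^j$ then $\gamma(\phi)=\phi^j$. So it remains to determine $\sigma$, $e$ and the $\zeta_i$. For this we need a relation between $f_0$ and $g_0$ that can be propagated and differentiated. The natural one is $f_0^l\circ g_0=g_0\circ f_0^l$; with $\zeta_0=1$ it is equivalent to $\zeta_i^{d^l}=\zeta_i$ for all $i$, which can hold only if the orders of the $\zeta_i$ are prime to $d$. Composing with an iterate of $f_0$ removes the part of the order that is not prime to $d$.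

Choose $k\ge1$ such that every $\zeta_i':=\zeta_i^{d^k}$ has order prime to $d$, and then $l\ge1$ such that $\zeta_i'^{\,d^l}=\zeta_i'$ for all $i$. Put
\[
e'=ed^k,\qquad\eta(\phi)=\phi^k\circ\gamma(\phi),\qquad h_0=\eta(f_0)=f_0^k\circ g_0.
\]
The map $h_0$ has the lift $H_0=(\zeta_i'x_{\sigma(i)}^{e'})_i$, and the $i$-th components of $F_0^l\circ H_0$ and $H_0\circ F_0^l$ both equal $\zeta_i'x_{\sigma(i)}^{e'd^l}$. The germs $\eta(\phi)$, $\phi^l\circ\eta(\phi)$ and $\eta(\phi)\circ\phi^l$ are compatible by Lemma~\ref{lem:rigid}(a), and the last two agree at $f_0$. By Lemma~\ref{lem:rigid}(b),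
\begin{equation}\label{eq:commute}
\phi^l\circ\eta(\phi)=\eta(\phi)\circ\phi^l\qquad\text{for }\phi\text{ near }f_0.
\end{equation}

\section{First-order deformation at the power map}\label{sec:first}

\subsection*{Logarithmic derivatives}
Let $Q_t$, for $t$ near $0$ in $\mathbb{C}$, be a holomorphic family of lifts of morphisms of degree $E$ with $Q_{0,i}=c_ix_{\rho(i)}^E$, where $c_i\ne0$ and $\rho$ is a permutation. Put
\[
\delta(Q)_i=\frac{\dot Q_i}{Q_{0,i}},\qquad i=0,\dots,n,
\]
a Laurent polynomial that is homogeneous of degree $0$. If $Q_t$ and $Q'_t$ lift the same family of morphisms, then $Q'_t=c(t)Q_t$ with $c$ holomorphic and nowhere zero, so $\delta(Q')_i-\delta(Q)_i=\dot c/c(0)$ is a constant. If $U_t$ is a second family of the same kind, the chain rule gives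
\[
\frac{d}{dt}\Big|_{0}Q_{t,i}(U_t)=\dot Q_i(U_0)+c_iE\,U_{0,\rho(i)}^{E-1}\,\dot U_{\rho(i)},
\]
and dividing by $Q_{0,i}(U_0)=c_iU_{0,\rho(i)}^E$ we obtain
\begin{equation}\label{eq:chain}
\delta(Q\circ U)_i=\delta(Q)_i\circ U_0+E\,\delta(U)_{\rho(i)}.
\end{equation}

We deform $f_0$ by adding one monomial to one component. Let $\mathbf{e}_0,\dots,\mathbf{e}_n$ be the standard basis of $\mathbb{Z}^{n+1}$, write $x^\nu=\prod_ix_i^{\nu_i}$, and let $[i=p]$ be $1$ if $i=p$ and $0$ otherwise. Fix an index $p$ and a multi-index $\alpha$ with $|\alpha|=d$ and $\alpha\ne d\mathbf{e}_p$, and let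
\[
F_{t,i}=x_i^d+t\,[i=p]\,x^\alpha,\qquad\kappa=\alpha-d\mathbf{e}_p\neq0.
\]
For small $t$ this lifts a map $f_t\in R_d(\mathbb{C})$, and $\delta(F)_i=[i=p]\,x^\kappa$. For $m\ge1$,
\begin{equation}\label{eq:iterate}
\delta(F^m)_i=[i=p]\,P_m,\qquad P_m=\sum_{r=0}^{m-1}d^{\,m-1-r}x^{d^r\kappa}.
\end{equation}
Indeed, \eqref{eq:chain} for $F\circ F^m$ gives $\delta(F^{m+1})_i=[i=p]\,(x^{d^m\kappa}+dP_m)=[i=p]\,P_{m+1}$. The exponents $d^r\kappa$ are distinct because $\kappa\neq0$.

\subsection*{The commutation relation}

\begin{proposition}\label{prop:commute}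
The permutation $\sigma$ is the identity, $e=d^j$ for some $j\ge1$, and
\begin{equation}\label{eq:deckrel}
\phi^k\circ\gamma(\phi)=\phi^{k+j}\qquad\text{for }\phi\text{ near }f_0.
\end{equation}
\end{proposition}

\begin{proof}
Let $p\ne q$ and take $\alpha=(d-1)\mathbf{e}_p+\mathbf{e}_q$, so that $\kappa=\mathbf{e}_q-\mathbf{e}_p$; this generalizes the family $x^3+tx^2$. Let $H_t$ be a holomorphic lift of $\eta(f_t)$ extending $H_0$, and let $\theta_i=\delta(H)_i$. By \eqref{eq:chain} and \eqref{eq:iterate},
\[
\delta(F^l\circ H)_i=[i=p]\,P_l\circ H_0+d^l\theta_i,\qquad\delta(H\circ F^l)_i=\theta_i\circ F_0^l+e'\,[\sigma(i)=p]\,P_l.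
\]
By \eqref{eq:commute} these differ by a constant, so for every $i$
\begin{equation}\label{eq:cohom}
d^l\theta_i-\theta_i\circ F_0^l=e'\,[\sigma(i)=p]\,P_l-[i=p]\,P_l\circ H_0+\text{constant}.
\end{equation}

The unknown $\theta_i$ is eliminated by a linear form that vanishes on the left side. Composition with $F_0^l$ multiplies exponents by $d^l$, so, as in Section~\ref{sec:example}, we follow the chain of exponents $d^{ls}\kappa$. For a Laurent polynomial $R=\sum_\nu R_\nu x^\nu$ put
\[
\Lambda(R)=\sum_{s\in\mathbb{Z}}d^{ls}R_{d^{ls}\kappa},
\]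
where $R_\nu=0$ for $\nu\notin\mathbb{Z}^{n+1}$. The sum is finite, and $\Lambda$ vanishes on constants since $\kappa\neq0$. For a Laurent polynomial $\theta$, the coefficient of $x^\nu$ in $\theta\circ F_0^l$ is $\theta_{\nu/d^l}$, so
\[
\Lambda(d^l\theta-\theta\circ F_0^l)=\sum_sd^{l(s+1)}\theta_{d^{ls}\kappa}-\sum_sd^{ls}\theta_{d^{l(s-1)}\kappa}=0.
\]
A term of $P_l$ contributes to $\Lambda$ only if $d^r=d^{ls}$ with $0\le r<l$, that is, $r=s=0$; so $\Lambda(P_l)=d^{l-1}$. Applying $\Lambda$ to \eqref{eq:cohom} gives
\begin{equation}\label{eq:lambda}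
e'd^{l-1}\,[\sigma(i)=p]=[i=p]\,\Lambda(P_l\circ H_0).
\end{equation}

For $i=\sigma^{-1}(p)$ the left side is nonzero, so $i=p$. As $p$ is arbitrary, $\sigma=\mathrm{id}$.

Now $H_0=(\zeta_i'x_i^{e'})_i$, so $x^\nu\circ H_0=\zeta'^{\,\nu}x^{e'\nu}$ with $\zeta'^{\,\nu}=\prod_i\zeta_i'^{\,\nu_i}$, and
\[
P_l\circ H_0=\sum_{r=0}^{l-1}d^{\,l-1-r}\,\zeta'^{\,d^r\kappa}\,x^{e'd^r\kappa}.
\]
The term of index $r$ contributes to $\Lambda$ only if $e'd^r=d^{ls}$ for some $s$. By \eqref{eq:lambda} with $i=p$ we have $\Lambda(P_l\circ H_0)=e'd^{l-1}\neq0$, so such a pair $(r,s)$ exists and $e'=d^{j'}$ with $j'=ls-r$. The conditions $ls-r=j'$ and $0\le r<l$ determine $(r,s)$, so exactly one term contributes: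
\[
e'd^{l-1}=d^{ls}d^{\,l-1-r}\zeta'^{\,d^r\kappa}=e'd^{l-1}\zeta'^{\,d^r\kappa}.
\]
Thus $(\zeta_q'/\zeta_p')^{d^r}=1$. The order of $\zeta_q'/\zeta_p'$ is prime to $d$, so $\zeta_q'=\zeta_p'$. This holds for all $p\neq q$, hence $h_0=f_0^{j'}$.

From $ed^k=d^{j'}$ and $e\ge2$ we get $e=d^j$ with $j=j'-k\ge1$. The compatible germs $\eta(\phi)$ and $\phi^{j'}$ agree at $f_0$, so Lemma~\ref{lem:rigid}(b) gives \eqref{eq:deckrel}.
\end{proof}

\subsection*{Removing the extra iterate}
We now know that $G_0=(\zeta_ix_i^{d^j})_i$, so $g_0$ differs from $f_0^j$ by a deck transformation of $f_0^k$. The linear form $\Lambda$ is of no further use: differentiating \eqref{eq:deckrel} simply solves for the derivative of $\gamma$. The constraint is instead that this derivative comes from forms of degree $d^j$, which bounds its poles.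

\begin{proposition}\label{prop:deck}
For every index $p$ and every multi-index $\alpha$ with $|\alpha|=d$ and $\alpha_p\le d-2$,
\begin{equation}\label{eq:zeta}
\zeta^\alpha=\zeta_p^d,\qquad\text{where }\zeta^\alpha=\prod_i\zeta_i^{\alpha_i}.
\end{equation}
Consequently $g_0=f_0^j$ if $(n,d)\neq(1,2)$, and $f_0\circ g_0=f_0^{j+1}$ if $(n,d)=(1,2)$.
\end{proposition}

\begin{proof}
Let $f_t$ be the family attached to $(p,\alpha)$, let $G_t$ be a holomorphic lift of $\gamma(f_t)$ extending $G_0$, and let $\xi=\delta(G)_p=\dot G_p/(\zeta_px_p^{d^j})$. Since $\dot G_p$ is a polynomial, every monomial of $\xi$ has $x_p$-exponent at least $-d^j$. By \eqref{eq:chain} and \eqref{eq:iterate}, the $p$-th component of the logarithmic derivative of \eqref{eq:deckrel} along $f_t$ is $P_k\circ G_0+d^k\xi=P_{k+j}+\text{constant}$, that is,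
\[
d^k\xi=\sum_{r=0}^{k+j-1}d^{\,k+j-1-r}x^{d^r\kappa}-\sum_{r=0}^{k-1}d^{\,k-1-r}\zeta^{d^r\kappa}x^{d^{j+r}\kappa}+\text{constant}.
\]
The monomial $x^{d^j\kappa}$ has $x_p$-exponent $d^j(\alpha_p-d)\le-2d^j<-d^j$, so its coefficient on the right vanishes. It occurs in the first sum for $r=j$, which is in the range because $k\ge1$, and in the second sum for $r=0$. Hence $d^{k-1}-d^{k-1}\zeta^\kappa=0$, which is \eqref{eq:zeta}.

Let $d\ge3$ and $p\ne q$. The multi-indices $d\mathbf{e}_q$ and $(d-1)\mathbf{e}_q+\mathbf{e}_p$ have $\alpha_p=0$ and $\alpha_p=1\le d-2$. They give $\zeta_q^d=\zeta_p^d$ and $\zeta_q^{d-1}=\zeta_p^{d-1}$, so $\zeta_q=\zeta_p$.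

Let $d=2$ and $n\ge2$. Given $q\neq s$, choose $p$ different from both. The multi-indices $2\mathbf{e}_q$ and $\mathbf{e}_q+\mathbf{e}_s$ have $\alpha_p=0$ and give $\zeta_q^2=\zeta_p^2=\zeta_q\zeta_s$, so $\zeta_q=\zeta_s$.

In both cases all $\zeta_i$ are equal and $g_0=f_0^j$. If $(n,d)=(1,2)$, then $p=0$ and $\alpha=2\mathbf{e}_1$ give $\zeta_1^2=\zeta_0^2$, so $f_0\circ g_0=[\zeta_0^2x_0^{2^{j+1}}:\zeta_1^2x_1^{2^{j+1}}]=f_0^{j+1}$.
\end{proof}

\begin{remark}\label{rem:directions}
The hypothesis $(n,d)\ne(1,2)$ enters only in the choice of multi-indices above: for $(1,2)$ the condition $\alpha_p\le d-2$ leaves only $\alpha=2\mathbf{e}_q$. The hypothesis that $f$ is very general is what makes $\gamma$ available in every direction $(p,\alpha)$. A single direction is not enough: along the family $x^d+t$ on $\mathbb{P}^1$, relation \eqref{eq:zeta} gives only $\zeta_0^d=\zeta_1^d$, and indeed every map $x^d+t$ has the deck transformations $x\mapsto\zeta x$ with $\zeta^d=1$.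
\end{remark}

\section{End of the proof of Theorem~\ref{thm:B}}\label{sec:end}

Let $(n,d)\neq(1,2)$. By Proposition~\ref{prop:deck}, the compatible germs $\gamma(\phi)$ and $\phi^j$ agree at $f_0$, so $\gamma(\phi)=\phi^j$ near $f_0$ by Lemma~\ref{lem:rigid}(b). The set $\{(\phi,\psi)\in V(\mathbb{C}):\psi=\phi^j\}$ is Zariski closed, and by Proposition~\ref{prop:graph} it contains a neighborhood of $v_0$ in $V(\mathbb{C})$. By (F1) it is all of $V(\mathbb{C})$. In particular $g=f^j$.

Let $(n,d)=(1,2)$. The compatible germs $\phi\circ\gamma(\phi)$ and $\phi^{j+1}$ agree at $f_0$ by Proposition~\ref{prop:deck}, so they are equal. The Zariski closed set $\{(\phi,\psi)\in V(\mathbb{C}):\phi\circ\psi=\phi^{j+1}\}$ contains a neighborhood of $v_0$, hence equals $V(\mathbb{C})$ by (F1), and $f\circ g=f\circ f^j$. The fibers of $f$ are the orbits of $\tau$, so $\mathbb{P}^1$ is the union of the closed sets $\{g=f^j\}$ and $\{g=\tau f^j\}$. As $\mathbb{P}^1$ is irreducible, $g=f^j$ or $g=\tau f^j$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \qed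

\section{Consequences}\label{sec:conseq}

\begin{corollary}\label{cor:12}
For all $f\in M_{1,2}(\mathbb{C})$ outside the union of a countable family of proper closed subsets defined over $\overline{\mathbb{Q}}$, we have $\mathcal{H}(f)=\{f^j,\tau f^j:j\ge1\}$, where $\tau$ is the deck involution of $f$.
\end{corollary}

\begin{proof}
Take the family of Lemma~\ref{lem:classes}. The statement is invariant under conjugation, so we may assume that $f$ is very general. Theorem~\ref{thm:B} gives the inclusion $\subset$, and the maps $f^j$ and $\tau f^j$ lie in $\mathcal{H}(f)$ by Section~\ref{sec:intro}.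
\end{proof}

Since the maps $\tau f^j$ are not iterates of $f$, the equality $\mathcal{H}(f)=\{f,f^2,\dots\}$ holds generically for exactly the pairs $(n,d)\neq(1,2)$. For these pairs and generic $f$, the set $\operatorname{Prep}(f)$ together with $d$ determines $f$, since $f$ is the only iterate of degree $d$. The set $\operatorname{Prep}(f)$ also has no projective symmetry.

\begin{corollary}\label{cor:sym}
Let $(n,d)\neq(1,2)$ and suppose that $\mathcal{H}(f)=\{f,f^2,\dots\}$, as is the case for generic $f$. Then the only $A\in PGL_{n+1}(\mathbb{C})$ with $A(\operatorname{Prep}(f))=\operatorname{Prep}(f)$ is the identity.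
\end{corollary}

\begin{proof}
We have $\operatorname{Prep}(A^{-1}fA)=A^{-1}\operatorname{Prep}(f)=\operatorname{Prep}(f)$, so $A^{-1}fA$ is an element of degree $d$ of $\mathcal{H}(f)$ and equals $f$. Thus $A$ commutes with $f$ and permutes each finite set $\{f^m=\mathrm{id}\}$. By Theorem~\ref{thm:dense} we can choose $n+2$ periodic points one after another, each outside finitely many hyperplanes, so that no $n+1$ of them lie on a hyperplane. They lie in one set $\{f^m=\mathrm{id}\}$. Some power $A^M$, $M\ge1$, fixes this set pointwise, and an element of $PGL_{n+1}$ fixing $n+2$ such points is the identity. Then $(fA)^M=f^MA^M=f^M$, so $\operatorname{Prep}(fA)=\operatorname{Prep}(f)$, and $fA$ is an element of degree $d$ of $\mathcal{H}(f)$. Hence $Af=fA=f$, and $A=\mathrm{id}$ because $f$ is surjective.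
\end{proof}

\begin{corollary}\label{cor:fields}
Let $\mathbb{F}$ be an algebraically closed field of characteristic $0$ and let $f\in R_d(\mathbb{F})$ be a map whose class lies over the generic point of $M_{n,d}$ over $\mathbb{Q}$, that is, in no proper closed subset defined over $\mathbb{Q}$. Then $\mathcal{H}(f)=\{f^j:j\ge1\}$ if $(n,d)\neq(1,2)$, and $\mathcal{H}(f)=\{f^j,\tau f^j:j\ge1\}$ if $(n,d)=(1,2)$.
\end{corollary}

\begin{proof}
The arguments of Section~\ref{sec:intro} for the inclusion $\supset$ and the proof of Lemma~\ref{lem:finite} are valid over $\mathbb{F}$. Let $g\in\mathcal{H}(f)$ and let $\mathbb{F}_0\subset\mathbb{F}$ be a finitely generated field over which $f$, $g$ and, for $(1,2)$, $\tau$ are defined. Embed $\overline{\mathbb{F}_0}$ into $\mathbb{C}$. By Lemma~\ref{lem:finite}, the preperiodic points of $f$ and of $g$, over $\mathbb{F}$ as well as over $\mathbb{C}$, are defined over $\overline{\mathbb{F}_0}$. So $\operatorname{Prep}(g)=\operatorname{Prep}(f)$ holds over $\mathbb{C}$. The class of $f$ in $M_{n,d}(\mathbb{C})$ lies in no proper closed subset defined over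 $\mathbb{Q}$. It then lies in none defined over $\overline{\mathbb{Q}}$, because such a subset is contained in the union of its finitely many Galois conjugates, which is a proper closed subset defined over $\mathbb{Q}$. Theorem~\ref{thm:A}, respectively Corollary~\ref{cor:12}, gives $g=f^j$ or $g=\tau f^j$ over $\mathbb{C}$, and this identity between maps defined over $\mathbb{F}_0$ holds over $\mathbb{F}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ICCM}
\emph{Algebraic Dynamics, Canonical Heights and Arakelov Geometry},
\texttt{http://faculty.bicmr.pku.edu.cn/\textasciitilde{}yxy/preprints/ICCM2010.pdf}.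

\bibitem{Blo}
Z.~B{\l}ocki, \emph{Indiana Univ. Math. J.} \textbf{52} (2003).

\bibitem{BD}
Briend and Duval, \emph{Acta Math.} \textbf{182} (1999).

\bibitem{Fak}
Fakhruddin, \emph{J. Ramanujan Math. Soc.} \textbf{18} (2003).

\bibitem{Yuan}
X.~Yuan, \emph{Invent. Math.} \textbf{173} (2008).

\bibitem{Zhang}
S.~Zhang, \emph{J. Algebraic Geom.} \textbf{4} (1995).

\end{thebibliography}
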